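\title{No bandwidth for the kernel density estimate is asymptotically optimal in $L^1$ for all densities}

\begin{abstract}
Let $f_{nh}$ be the kernel density estimate on $\mathbb R^d$ with a nonnegative, Lipschitz, compactly supported kernel. We show that no data-based bandwidth $H$ is asymptotically optimal in $L^1$ for all densities: there is a constant $c>0$, depending only on $d$ and on whether the first moment of the kernel vanishes, such that for every $H$ some compactly supported H\"older continuous density $f$ satisfies $\limsup_n \mathbf E\int|f_{nH}-f|\,/\inf_h\mathbf E\int|f_{nh}-f|\ge 1+c$. Such densities are generic in the sense of Baire category. The proof adds to a smooth density an oscillation with random signs that is too fine to be detected from $n$ observations and yet large enough to move the best bandwidth by a constant factor.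
\end{abstract}

\section{Introduction}\label{sec:intro}

Throughout, $d\ge1$ and $K:\mathbb R^d\to\mathbb R$ is a nonnegative Lipschitz function with compact support and $\int K=1$. For $h>0$ put $K_h(x)=h^{-d}K(x/h)$. Given independent observations $X_1,\dots,X_n$ with a common unknown density $f$ on $\mathbb R^d$, the Akaike--Parzen--Rosenblatt kernel estimate of $f$ with bandwidth $h$ is
\[
f_{nh}(x)=\frac1n\sum_{i=1}^nK_h(x-X_i).
\]
It is itself a density. We measure its error in $L^1$ and write
\[
J_n(h;f)=\int|f_{nh}-f|\in[0,2],\qquad L_n(h;f)=\mathbf E_fJ_n(h;f),\qquad \mathcal L_n^*(f)=\inf_{h>0}L_n(h;f).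
\]
The number $J_n/2$ is the largest error that $f_{nh}$ makes in the probability of a Borel set, and $\mathcal L_n^*(f)$ is the risk of someone who knows $f$ and chooses the best deterministic bandwidth; it is positive (Lemma~\ref{lem:positive}). A statistician does not know $f$ and must use a \emph{data-based bandwidth}, that is, a sequence of measurable functions $H=H_n(X_1,\dots,X_n)>0$, which may depend on $n$, $d$ and $K$ but not on $f$. Its risk is
\[
\mathcal L_n^H(f)=\mathbf E_fJ_n(H;f)=\mathbf E_f\int|f_{nH}-f|.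
\]
(Translations and dilations act continuously on $L^1$, so $J_n(h;f)$ is continuous in $(h,X_1,\dots,X_n)$ and $J_n(H;f)$ is a random variable.)

Following \cite{USF}, call $H$ \emph{suitable} if $\limsup_n\mathcal L_n^H(f)/\mathcal L_n^*(f)\le C(f)<\infty$ for every density $f$, \emph{universally suitable} if $C(f)$ can be bounded uniformly over all $f$, and \emph{asymptotically optimal} if
\begin{equation}\label{eq:optimal}
\limsup_{n\to\infty}\frac{\mathcal L_n^H(f)}{\mathcal L_n^*(f)}\le1\qquad\text{for every density $f$ on }\mathbb R^d .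
\end{equation}
Devroye and Lugosi \cite{DL} constructed, for every kernel as above, a data-based bandwidth with $\sup_f\limsup_n\mathcal L_n^H(f)/\mathcal L_n^*(f)\le3$, so universally suitable bandwidths exist. Bandwidths are also known that satisfy \eqref{eq:optimal} when $f$ is restricted to certain subclasses, such as univariate location-scale families or univariate densities restricted by smoothness and small tails. The problem, taken from \cite{USF}, is whether an asymptotically optimal bandwidth exists for a given $d$ and $K$.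

One might well guess that it does. In a family $f_{a,b}(x)=b^{-d}f((x-a)/b)$ with $f$ known, a change of variables gives $L_n(bh;f_{a,b})=L_n(h;f)$, and the task reduces to estimating the single number $b$. For a general density, $J_n(h;f)$ fluctuates around its mean by about $n^{-1/2}$, which for smooth $f$ is of smaller order than the mean itself; so the task is again to find one number, a near-minimizer of $L_n(\cdot\,;f)$, and only up to a factor $1+o(1)$. Moreover, \eqref{eq:optimal} asks for no uniformity in $f$: a family of densities that defeats $H$ at each sample size, but changes with the sample size, does not contradict it. Nevertheless the answer is negative.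

Fix $\rho$ and $\ell$ such that $K$ vanishes outside $\{|u|\le\rho\}$ and is $\ell$-Lipschitz, and let
\[
R=\int K^2,\qquad \mu=\int uK(u)\,du,\qquad \Sigma=\int uu^TK(u)\,du,\qquad
r=\begin{cases}1&\text{if }\mu\ne0,\\ 2&\text{if }\mu=0.\end{cases}
\]
The matrix $\Sigma$ is positive definite, because $e^T\Sigma e=\int(e\cdot u)^2K(u)\,du>0$ for $e\ne0$. For $0<s\le1$ let $[\phi]_s=\sup_{x\ne y}|\phi(x)-\phi(y)|/|x-y|^s$ and $\operatorname{Lip}(\phi)=[\phi]_1$; a function is H\"older continuous of order $s$ if $[\phi]_s<\infty$.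

\begin{theorem}\label{thm:main}
There is a constant $c=c(d,r)>0$ such that for every data-based bandwidth $H$ there is a compactly supported density $f$ on $\mathbb R^d$, H\"older continuous of every order $s<r/2$, with
\begin{equation}\label{eq:main}
\limsup_{n\to\infty}\frac{\mathcal L_n^H(f)}{\mathcal L_n^*(f)}\ge1+c .
\end{equation}
In particular, no data-based bandwidth is asymptotically optimal.
\end{theorem}

\begin{theorem}\label{thm:generic}
Let $c$ be the constant of Theorem~\ref{thm:main}. For every data-based bandwidth $H$, the set of densities satisfying \eqref{eq:main} contains a dense $G_\delta$ subset of the space of all densities with the $L^1$ metric. Hence the same holds simultaneously for countably many $H$. It also holds for bandwidths that use independent external randomization, and when the denominator $\mathcal L_n^*(f)$ is replaced by the smaller quantity $\mathbf E_f\inf_h\int|f_{nh}-f|$.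
\end{theorem}

Together with the theorem of Devroye and Lugosi, this gives, for every kernel in the class,
\[
\inf_H\sup_f\limsup_{n\to\infty}\frac{\mathcal L_n^H(f)}{\mathcal L_n^*(f)}\in[1+c(d,r),\,3].
\]
The kernel need not be symmetric. We do not claim that $c$, or the H\"older range $s<r/2$, is sharp.

\medskip\noindent\emph{Conventions.} $N$ is a standard normal variable, with distribution function $\Phi$ and density $\varphi$; $\zeta$ takes the values $\pm1$ with probability $\frac12$; $\Theta$ is uniform on $[0,2\pi]$. Random variables that occur together are independent. $|A|$ is the Lebesgue measure of $A$. From $|\phi(x)-\phi(y)|\le\min\{2\|\phi\|_\infty,\operatorname{Lip}(\phi)|x-y|\}$ and $\min\{a,b\}\le a^{1-s}b^s$ we get the interpolation inequality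
\begin{equation}\label{eq:interp}
[\phi]_s\le2\|\phi\|_\infty^{1-s}\operatorname{Lip}(\phi)^s,\qquad 0<s<1 .
\end{equation}

\section{Bias, noise and a hidden oscillation}\label{sec:idea}

\subsection{The scale of the problem}
Since $\mathbf E_ff_{nh}=K_h*f$, the error at a point is the sum of the bias $K_h*f-f$ and the noise $f_{nh}-K_h*f$. For smooth $f$ the bias is governed by the differential operator
\[
\mathcal Bf=-\mu\cdot\nabla f\quad(r=1),\qquad \mathcal Bf=\frac12\sum_{i,j}\Sigma_{ij}\,\partial_i\partial_jf\quad(r=2).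
\]

\begin{lemma}\label{lem:bias}
Let $f\in C_c^\infty(\mathbb R^d)$ be a density. Then $\|K_h*f-f-h^r\mathcal Bf\|_\infty\le C_fh^{r+1}$ for all $h>0$. Moreover $\int\mathcal Bf=0$ and $\mathcal Bf\not\equiv0$.
\end{lemma}

\begin{proof}
In $K_h*f(x)-f(x)=\int K(u)\,(f(x-hu)-f(x))\,du$ expand $f(x-hu)$ to order $r$; the remainder is at most a constant times $(h\rho)^{r+1}$. The first-order term integrates to $-h\,\mu\cdot\nabla f(x)$, which is $h\mathcal Bf(x)$ if $r=1$ and zero if $r=2$; in the latter case the second-order term integrates to $h^2\mathcal Bf(x)$. Derivatives of compactly supported functions have integral zero. Finally, integration by parts gives $\int(\mu\cdot x)\,\mathcal Bf\,dx=|\mu|^2>0$ if $r=1$, and $\int|x|^2\,\mathcal Bf\,dx=\operatorname{tr}\Sigma>0$ if $r=2$.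
\end{proof}

The noise at $x$ is an average of $n$ independent centered variables whose variance is close to $h^{-d}Rf(x)$, so it is close to $(nh^d)^{-1/2}\sqrt{Rf(x)}\,N$. Bias and noise are of the same order when $h^r=(nh^d)^{-1/2}$. This fixes the two scales used throughout:
\begin{equation}\label{eq:scales}
\tau=\tau_n=n^{-1/(2r+d)},\qquad v=v_n=\tau^r=(n\tau^d)^{-1/2},\qquad nv^2=\tau^{-d}=n^{d/(2r+d)} .
\end{equation}
Note that $1/n=o(v)$. For $h=t\tau$ one expects, and Lemma~\ref{lem:asymp} will prove,
\[
v^{-1}L_n(t\tau;f)\to\int\mathbf E\,\big|t^r\mathcal Bf(x)+t^{-d/2}\sqrt{Rf(x)}\,N\big|\,dx .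
\]
For a smooth density the best $t$ is thus a functional of $f$ and $\mathcal Bf$, which one can hope to estimate. To defeat a bandwidth we must use features of $f$ that this expansion does not see.

\subsection{An example on the line}
Take $d=1$ and $K(u)=(1-|u|)_+$. Then $\mu=0$, $r=2$, $\Sigma=\frac16$, $R=\frac23$, $\mathcal Bf=f''/12$, $\tau=n^{-1/5}$ and $v=n^{-2/5}$. Cut $[0,1]$ into cells $C_1,\dots,C_m$ of length $w=1/m$, let $\psi_j$ equal $1$ on the left half of $C_j$, $-1$ on the right half and $0$ elsewhere, and for signs $\omega\in\{\pm1\}^m$ let $P_\omega=a\sum_j\omega_j\psi_j$, with an amplitude $a$ of order $v$. We compare a density $f$, with $f\ge a$ on $[0,1]$, to the densities $f_\omega=f+P_\omega$.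

\emph{The kernel does not see $P_\omega$.} As $\int\psi_j=0$ and $K_h$ is $h^{-2}$-Lipschitz, $|K_h*\psi_j|\le h^{-2}w^2$, and at most $2h/w+2$ cells contribute at a point. So $K_h*P_\omega=O(aw/h)$, which is $o(a)$ when $w=o(h)$. The mean of $f_{nh}$ is then the same under $f$ and $f_\omega$ to leading order, while the target has moved by $+a$ on half of each cell and by $-a$ on the other half. An error $z$ is now charged
\begin{equation}\label{eq:max}
\tfrac12\big(|z+a|+|z-a|\big)=\max\{|z|,a\}
\end{equation}
instead of $|z|$, whatever the signs are.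

\emph{The sample does not see $P_\omega$.} Let $f=1$ on $[0,1]$, draw $\omega$ uniformly at random, and then draw the sample from $f_\omega$. One observation has density $\mathbf E_\omega f_\omega=f$ exactly. Two observations have joint density
\[
\bar f_2(x,y)=\mathbf E_\omega f_\omega(x)f_\omega(y)=1+a^2\sum_j\psi_j(x)\psi_j(y),
\]
because $\mathbf E\,\omega_j=0$ and $\mathbf E\,\omega_j\omega_k=0$ for $j\ne k$. Only a pair that falls into one cell carries information, and $\int(\bar f_2-1)^2=a^4mw^2=a^4w$. A sample contains about $n^2/2$ pairs, which suggests that the oscillation is invisible when $n^2a^4w\to0$; Lemma~\ref{lem:hidden} confirms this. By \eqref{eq:scales}, $n^2v^4=\tau^{-2}$, so the condition is $w=o(\tau^2)$. In dimension $d$ the condition reads $\tau^{-2d}w^d\to0$, which is again $w=o(\tau^2)$. An oscillation of height $\tau^r$ and width just below $\tau^2$ is small in the seminorm $[\,\cdot\,]_s$ when $2s<r$; this is the source of the H\"older range in Theorem~\ref{thm:main}.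

\emph{The best bandwidth does see $P_\omega$.} Under the loss \eqref{eq:max} an error smaller than $a$ is free. What remains is a Gaussian tail, and a tail is reduced more by shrinking the noise than by shrinking the bias, so the optimum should move to larger bandwidths. To prove this, in any dimension, let
\[
G_\alpha(b,\sigma)=\mathbf E|b+\sigma N+\alpha\zeta|=\mathbf E\max\{|b+\sigma N|,\alpha\},\qquad b\in\mathbb R,\ \sigma>0,\ \alpha\ge0 .
\]
This function is even in $b$. Splitting the expectation at $N=-z$, $z=b/\sigma$, and using $\int_{-z}^\infty y\varphi(y)\,dy=\varphi(z)$, we find $G_0(b,\sigma)=b(2\Phi(z)-1)+2\sigma\varphi(z)$; differentiating with $\varphi'(z)=-z\varphi(z)$,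
\begin{equation}\label{eq:Gder}
\partial_bG_0=2\Phi(b/\sigma)-1,\qquad \partial_\sigma G_0=2\varphi(b/\sigma).
\end{equation}

\begin{lemma}\label{lem:shift}
Let $\alpha>0$, $0\le y\le1$ and $u>0$ with $u^r<\alpha/(1+2r/d)$. Then $\frac{d}{du}G_\alpha(yu^r,u^{-d/2})<0$.
\end{lemma}

\begin{proof}
Since $G_0$ is even in $b$, we have $G_\alpha(b,\sigma)=\frac12[G_0(\alpha+b,\sigma)+G_0(\alpha-b,\sigma)]$, and \eqref{eq:Gder} gives
\begin{equation}\label{eq:Gader}
\partial_bG_\alpha=\Phi\big(\tfrac{\alpha+b}\sigma\big)-\Phi\big(\tfrac{\alpha-b}\sigma\big),\qquad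
\partial_\sigma G_\alpha=\varphi\big(\tfrac{\alpha+b}\sigma\big)+\varphi\big(\tfrac{\alpha-b}\sigma\big).
\end{equation}
Let $b=yu^r$, $\sigma=u^{-d/2}$ and $z=(\alpha-b)/\sigma$; then $z>0$, as $b\le u^r<\alpha$. The tail bound $1-\Phi(z)\le\int_z^\infty(x/z)\varphi(x)\,dx=\varphi(z)/z$ yields $\partial_bG_\alpha\le\sigma\varphi(z)/(\alpha-b)$, and $\partial_\sigma G_\alpha\ge\varphi(z)$. Since $u\,db/du=rb$ and $u\,d\sigma/du=-\frac d2\sigma$,
\[
u\frac{d}{du}G_\alpha=rb\,\partial_bG_\alpha-\frac d2\,\sigma\,\partial_\sigma G_\alpha\le\sigma\varphi(z)\Big[\frac{rb}{\alpha-b}-\frac d2\Big].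
\]
The bracket is negative exactly when $b<\alpha/(1+2r/d)$.
\end{proof}

Return to $d=1$, $r=2$, and normalize the error at one point to $\gamma_\alpha(u)=G_\alpha(u^2,u^{-1/2})$, where $u$ is the bandwidth in suitable units. By Lemma~\ref{lem:shift}, $\gamma_5$ is strictly decreasing on $(0,1)$, so its minimizers are at least $1$. On the other hand, \eqref{eq:Gder} gives $u\gamma_0'(u)=u^{-1/2}[2z(2\Phi(z)-1)-\varphi(z)]$ with $z=u^{5/2}$, and for $z\ge1$ we have $2\Phi(z)-1\ge2\int_0^1\varphi\ge2\varphi(1)\ge2\varphi(z)$; so $\gamma_0'>0$ on $[1,\infty)$ and the minimizers of $\gamma_0$ are less than $1$. No $u$ is optimal for both, and a statistician who cannot tell whether the oscillation is present loses a fixed fraction in at least one of the two situations. The effect depends on the loss: for the squared error, $\mathbf E(b+\sigma N+\alpha\zeta)^2=b^2+\sigma^2+\alpha^2$, and $\alpha$ does not move the minimizer.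

\subsection{Plan of the proof}
Two difficulties separate the example from the theorems. First, a single density must be bad for infinitely many $n$. For fixed $n$ the risks are continuous in $f$ (Section~\ref{sec:basic}), so a loss at sample size $n$ survives all sufficiently small later perturbations, and one can iterate along a sparse sequence of sample sizes (Section~\ref{sec:proofs}). Second, the iteration needs a loss $1+c$ with the same $c$ near every density, whereas the $L^1$ risk integrates the pointwise error over $x$, with a ratio of bias to noise that varies with $x$ and with $f$. We therefore add to a given smooth density two oscillations. A coarse one, of frequency $M$ independent of $n$, takes over the bias and gives the risk a universal shape $\Gamma_\alpha$ (Sections~\ref{sec:profile} and \ref{sec:coarse}). A fine one, of width $w=o(\tau^2)$, is the hidden oscillation of the example (Section~\ref{sec:fine}). Section~\ref{sec:onen} combines them at one sample size.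

\section{The universal profile and the constant $c$}\label{sec:profile}

The integral over $x$ would factor if the bias were a constant multiple of the noise level $\sqrt{f}$. This is impossible, since $\int\mathcal Bf=0$. What can be arranged is a bias proportional to $\sqrt f$ times a rapidly oscillating cosine, whose phase behaves like the uniform variable $\Theta$. This leads to
\[
\Gamma_\alpha(u)=\mathbf E\,\big|u^r\cos\Theta+u^{-d/2}N+\alpha\zeta\big|,\qquad \alpha\ge0,\ u>0 .
\]

\begin{lemma}\label{lem:Gamma}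
\begin{enumerate}
\item[(a)] $\Gamma_\alpha(u)\ge\max\{\frac2\pi u^r,\sqrt{2/\pi}\,u^{-d/2},\alpha\}$, hence $u^r+u^{-d/2}+\alpha\le4\Gamma_\alpha(u)$. The function $\Gamma_\alpha$ is continuous and attains a minimum $m_\alpha>0$.
\item[(b)] For $\alpha^*=3(1+2r/d)$, the functions $\Gamma_0$ and $\Gamma_{\alpha^*}$ have no common minimizer.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The three summands are independent and centered. Conditioning on one of them and applying Jensen's inequality shows that $\Gamma_\alpha(u)$ is at least the mean absolute value of that summand, and $\mathbf E|\cos\Theta|=2/\pi$, $\mathbf E|N|=\sqrt{2/\pi}$. Adding the three bounds gives $u^r+u^{-d/2}+\alpha\le(\frac\pi2+\sqrt{\pi/2}+1)\Gamma_\alpha(u)$, and the constant is less than $1.6+1.3+1<4$. By the triangle inequality $|\Gamma_\alpha(u)-\Gamma_\alpha(u')|\le|u^r-u'^r|+|u^{-d/2}-u'^{-d/2}|$, and $\Gamma_\alpha$ is positive and tends to $\infty$ at $0$ and at $\infty$.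

(b) Conditioning on $\Theta$ gives $\Gamma_\alpha(u)=\mathbf E\,G_\alpha(u^r|\cos\Theta|,u^{-d/2})$. By \eqref{eq:Gader}, $|\partial_bG_\alpha|\le1$ and $0\le\partial_\sigma G_\alpha\le2\varphi(0)$, so the $u$-derivative of the integrand is bounded, uniformly in $\Theta$, on compact subsets of $(0,\infty)$, and we may differentiate under the expectation. Lemma~\ref{lem:shift} then gives $\Gamma_{\alpha^*}'(u)<0$ whenever $u^r<3$. If $u_0$ minimizes $\Gamma_0$, then $\frac2\pi u_0^r\le\Gamma_0(u_0)\le\Gamma_0(1)\le\frac2\pi+\sqrt{2/\pi}$, so $u_0^r\le1+\sqrt{\pi/2}<3$. Hence $\Gamma_{\alpha^*}'(u_0)<0$ and $u_0$ does not minimize $\Gamma_{\alpha^*}$.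
\end{proof}

The function $\Delta(u)=\frac12\big(\Gamma_0(u)/m_0+\Gamma_{\alpha^*}(u)/m_{\alpha^*}\big)$ is the average relative loss of the choice $u$. It is continuous, tends to $\infty$ at $0$ and $\infty$, and exceeds $1$ everywhere by Lemma~\ref{lem:Gamma}(b); so its minimum exceeds $1$. Define $c=c(d,r)>0$ by
\[
1+2c=\min\big\{\min_{u>0}\Delta(u),\,2\big\}.
\]
A change of measure will later require bounded integrands, so we truncate: let $Z_\alpha(u)=\min\{\Gamma_\alpha(u)/m_\alpha,4\}\in[1,4]$. Then
\begin{equation}\label{eq:gap}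
\tfrac12\big(Z_0(u)+Z_{\alpha^*}(u)\big)\ge1+2c\qquad\text{for all }u>0,
\end{equation}
because the left side equals $\Delta(u)$ if neither term is truncated and is at least $\frac12(4+1)>2$ otherwise. Finally, fix $\varepsilon\in(0,\frac1{26})$, depending only on $c$, with
\begin{equation}\label{eq:eps}
\frac{1-13\varepsilon}{1+13\varepsilon}\,(1+2c)\ge1+\tfrac32c .
\end{equation}

\section{Continuity and concentration of the $L^1$ error}\label{sec:basic}

For probability measures $P,Q$ with densities $p,q$, the total variation distance is $\operatorname{TV}(P,Q)=\sup_A|P(A)-Q(A)|=\frac12\int|p-q|$. We use three facts. If $0\le Z\le a$, then $|\mathbf E_PZ-\mathbf E_QZ|\le a\operatorname{TV}(P,Q)$. Replacing one factor at a time gives $\operatorname{TV}(P^{\otimes n},Q^{\otimes n})\le n\operatorname{TV}(P,Q)$. If $p=0$ wherever $q=0$, the Cauchy--Schwarz inequality applied to $\int|p/q-1|\,q$ gives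
\begin{equation}\label{eq:chi}
\operatorname{TV}(P,Q)\le\tfrac12\Big(\int_{\{q>0\}}\frac{p^2}{q}-1\Big)^{1/2}.
\end{equation}

\begin{lemma}[continuity in $f$]\label{lem:stable}
For densities $f,\tilde f$ and a data-based bandwidth $H$, both $|\mathcal L_n^H(f)-\mathcal L_n^H(\tilde f)|$ and $|\mathcal L_n^*(f)-\mathcal L_n^*(\tilde f)|$ are at most $(n+1)\|f-\tilde f\|_1$. In particular $D_n(f)=\mathcal L_n^H(f)-(1+c)\mathcal L_n^*(f)$ is continuous for $\|\cdot\|_1$.
\end{lemma}

\begin{proof}
Change first the target and then the law of the sample. For a fixed sample, $|J_n(H;f)-J_n(H;\tilde f)|\le\|f-\tilde f\|_1$. Since $0\le J_n\le2$, we have $|\mathbf E_fJ_n(H;\tilde f)-\mathbf E_{\tilde f}J_n(H;\tilde f)|\le2\cdot n\cdot\frac12\|f-\tilde f\|_1$. This proves the first bound. It applies to each constant bandwidth $h$, and hence to the infimum over $h$.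
\end{proof}

\begin{lemma}[continuity in $h$]\label{lem:hcont}
There is a constant $C_K$ such that $\|K_h-K_{ah}\|_1\le C_K(a-1)$ for $h>0$ and $1\le a\le2$. Consequently each of $J_n(h;f)$, $L_n(h;f)$ and $\|K_h*f-f\|_1$ changes by at most $C_K(a-1)$ when $h$ is replaced by $ah$.
\end{lemma}

\begin{proof}
After rescaling, $\|K_h-K_{ah}\|_1=\int|K(u)-a^{-d}K(u/a)|\,du$, which is at most
\[
\int|K(u)-K(u/a)|\,du+(1-a^{-d})\int K(u/a)\,du\le\ell\Big(1-\frac1a\Big)\int_{|u|\le2\rho}|u|\,du+(a^d-1).
\]
Now $1-1/a\le a-1$ and $a^d-1\le d2^{d-1}(a-1)$. The rest follows from $\|f_{nh}-f_{n,ah}\|_1\le\|K_h-K_{ah}\|_1$ and $\|(K_h-K_{ah})*f\|_1\le\|K_h-K_{ah}\|_1$.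
\end{proof}

\begin{lemma}[positivity]\label{lem:positive}
For every density $f$, every $h>0$ and every $n$ we have $L_n(h;f)\ge\|K_h*f-f\|_1>0$, and $\mathcal L_n^*(f)>0$.
\end{lemma}

\begin{proof}
The first inequality is Jensen's inequality at each $x$. Suppose $K_h*f=f$. Taking Fourier transforms, $\hat f(z)(\hat K(hz)-1)=0$. As $\hat f$ is continuous and $\hat f(0)=1$, we get $\hat K=1$ near $0$, and the real part gives $\int(1-\cos(u\cdot z))K(u)\,du=0$ for some $z\ne0$. The integrand is nonnegative and its first factor vanishes only on the null set $\{u:u\cdot z\in2\pi\mathbb Z\}$, so $K=0$ almost everywhere, a contradiction.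

Since $f_{nh}$ and $f$ are densities, $J_n=2\int(f-f_{nh})_+$. The set $A=\{f_{nh}>0\}$ has measure at most $n(2\rho h)^d$, and $J_n\ge2-2\int_Af$; as $\int_Af\to0$ uniformly when $|A|\to0$, we get $L_n(h;f)\to2$ as $h\to0$. Also $J_n\ge2\int(f-\|K\|_\infty h^{-d})_+\to2$ as $h\to\infty$, by monotone convergence. A positive continuous function on $(0,\infty)$ with limit $2$ at both ends has a positive infimum.
\end{proof}

A data-based bandwidth might profit from the fluctuations of $J_n(h;f)$ by choosing an $h$ at which $J_n$ happens to lie below its mean. The next lemma shows that the profit is $o(v)$. It rests on McDiarmid's inequality: if $Z$ is a function of independent variables $X_1,\dots,X_n$ that changes by at most $c_i$ when $X_i$ alone is changed, then $\mathbf P\{|Z-\mathbf EZ|>x\}\le2\exp(-2x^2/\sum_ic_i^2)$.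

\begin{lemma}[uniform concentration]\label{lem:conc}
Let $Q$ be compact, $F'<\infty$, let $\bar h>0$ satisfy $|Q|\,\|K\|_\infty\bar h^{-d}\le\frac12$, and put $I_n=[n^{-2/d},\bar h]$. Let $\mathcal D$ be the set of densities bounded by $F'$ and supported in $Q$.
\begin{enumerate}
\item[(i)] For all large $n$, all $f\in\mathcal D$, all samples and all $h\notin I_n$ we have $J_n(h;f)\ge\frac12$.
\item[(ii)] For every $\delta>0$, $\ \sup_{f\in\mathcal D}\mathbf P_f\big\{\sup_{h\in I_n}|J_n(h;f)-L_n(h;f)|>\delta v\big\}\to0$.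
\end{enumerate}
\end{lemma}

\begin{proof}
(i) If $h<n^{-2/d}$, then $f_{nh}$ vanishes off a set of measure at most $n(2\rho h)^d\le(2\rho)^d/n$, so $J_n\ge1-F'(2\rho)^d/n\ge\frac12$ for large $n$. If $h>\bar h$, then $J_n\ge\int_Q(f-f_{nh})\ge1-|Q|\,\|K\|_\infty h^{-d}\ge\frac12$.

(ii) Changing one observation changes $f_{nh}$, and hence $J_n(h;f)$, by at most $2/n$ in $L^1$. So $\mathbf P_f\{|J_n(h;f)-L_n(h;f)|>x\}\le2e^{-nx^2/2}$ for each $h$. The points $h_i=n^{-2/d}(1+1/n)^i$, $i\ge0$, that lie in $I_n$ number $O(n\log n)$, and each $h\in I_n$ equals $ah_i$ for one of them with $1\le a\le1+1/n$. By Lemma~\ref{lem:hcont}, the supremum over $I_n$ exceeds the maximum over these points by at most $2C_K/n$, which is less than $\delta v/2$ for large $n$. The probability in (ii) is therefore $O(n\log n)\,e^{-\delta^2nv^2/8}$, which tends to $0$ because $nv^2$ is a positive power of $n$.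
\end{proof}

\section{The hidden oscillation}\label{sec:fine}

In this section the following data are fixed: a density $f_\circ\in C_c^\infty(\mathbb R^d)$ with support $Q$ and maximum $F$; an envelope $0\le\chi\in C_c^\infty(\mathbb R^d)$ and a number $\kappa>0$ with $f_\circ\ge\kappa$ on $\operatorname{supp}\chi$; an amplitude $A\ge0$; and an exponent $p>2$. We let $n\to\infty$; $C$ denotes constants that depend only on these data, $K$ and $\varepsilon$. We write $B=\mathcal Bf_\circ$.

\subsection{Construction}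
The square wave of the example is discontinuous, so we round it off. Let $\varepsilon_1=\varepsilon/(2d+2)$. For $y\in[0,1]^d$ put
\[
\psi(y)=\operatorname{sgn}(\tfrac12-y_1)\,\min\{1,m(y)/\varepsilon_1\},\qquad m(y)=\min\{|y_1-\tfrac12|,\,y_1,\,1-y_1,\dots,y_d,\,1-y_d\},
\]
and let $\psi=0$ elsewhere. On each of the two closed halves of the cube, $\psi$ is $\varepsilon_1^{-1}$-Lipschitz and vanishes on the boundary. The reflection $y_1\mapsto1-y_1$ changes the sign of $\psi$, so $\int\psi=0$. Let $\xi=\psi(U)$ with $U$ uniform on $[0,1]^d$. The law of $\xi$ is symmetric and $\xi\ne0$ almost surely, so $\operatorname{sgn}\xi$ has the law of $\zeta$; and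
\begin{equation}\label{eq:xi}
\mathbf E(1-|\xi|)\le\mathbf P\{m(U)<\varepsilon_1\}\le(2d+2)\,\varepsilon_1=\varepsilon .
\end{equation}
Let $w=\tau^p$ and, for $j\in\mathbb Z^d$,
\[
C_j=w(j+[0,1]^d),\qquad\chi_j=\min_{C_j}\chi,\qquad\psi_j(x)=\psi(x/w-j).
\]
The set $\mathcal J=\{j:\chi_j>0\}$ is finite, and $C_j\subset\operatorname{supp}\chi$ for $j\in\mathcal J$. The envelope is frozen to the constant $\chi_j$ on each cell so that every cell keeps its mass. For $\omega\in\{\pm1\}^{\mathcal J}$ define
\[
f_\omega=f_\circ+P_\omega,\qquad P_\omega=Av\sum_{j\in\mathcal J}\omega_j\chi_j\psi_j,\qquad \mathcal F_n=\{f_\circ\}\cup\{f_\omega:\omega\in\{\pm1\}^{\mathcal J}\}.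
\]

\begin{lemma}\label{lem:admissible}
For large $n$, every $f_\omega$ is a Lipschitz density supported in $Q$, with $\frac12f_\circ\le f_\omega\le2f_\circ$. Moreover $\|P_\omega\|_\infty\le Cv$, $\|P_\omega\|_1\le Av\|\chi\|_1$, and $[P_\omega]_s\le C\tau^{r-ps}$ for $0<s<1$.
\end{lemma}

\begin{proof}
The cells overlap only in their boundaries, so $\|P_\omega\|_\infty\le Av\|\chi\|_\infty$, which is at most $\kappa/2$ for large $n$, and $P_\omega$ vanishes off $\operatorname{supp}\chi$, where $f_\circ\ge\kappa$. Hence $|P_\omega|\le\frac12f_\circ$. Also $\int P_\omega=0$ and $\|P_\omega\|_1\le Av\sum_j\chi_j|C_j|\le Av\|\chi\|_1$. The function $P_\omega$ is continuous and is Lipschitz with constant $Av\|\chi\|_\infty/(\varepsilon_1w)$ on each closed half-cell. A segment is cut into finitely many pieces each lying in one half-cell, so $\operatorname{Lip}(P_\omega)\le Cv/w$. By \eqref{eq:interp}, $[P_\omega]_s\le Cvw^{-s}=C\tau^{r-ps}$.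
\end{proof}

\subsection{Undetectability}
Let $\mathbf P_{\mathrm{mix}}$ be the law of the sample when $\omega$ is drawn uniformly from $\{\pm1\}^{\mathcal J}$ and $X_1,\dots,X_n$ are then drawn independently from $f_\omega$.

\begin{lemma}\label{lem:hidden}
$\operatorname{TV}(\mathbf P_{\mathrm{mix}},\mathbf P_{f_\circ})\to0$.
\end{lemma}

\begin{proof}
The density of $\mathbf P_{\mathrm{mix}}$ is $\bar f_n=\mathbf E_\omega f_\omega^{\otimes n}$. Writing its square with an independent copy $\omega'$ of $\omega$ gives $\int\bar f_n^2/f_\circ^{\otimes n}=\mathbf E_{\omega,\omega'}\big(\int f_\omega f_{\omega'}/f_\circ\big)^n$. Since $\int P_\omega=0$ and $\psi_j\psi_k=0$ for $j\ne k$,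
\[
0\le\int\frac{f_\omega f_{\omega'}}{f_\circ}=1+\sum_{j\in\mathcal J}\omega_j\omega_j'q_j,\qquad q_j=A^2v^2\chi_j^2\int\frac{\psi_j^2}{f_\circ}\le\frac{A^2\|\chi\|_\infty^2}{\kappa}\,v^2w^d .
\]
The products $\omega_j\omega_j'$ are independent uniform signs. Using $0\le1+x\le e^x$ and $\cosh x\le e^{x^2/2}$,
\[
\int\frac{\bar f_n^2}{f_\circ^{\otimes n}}\le\mathbf E\exp\Big(n\sum_j\omega_j\omega_j'q_j\Big)=\prod_j\cosh(nq_j)\le\exp\Big(\frac{n^2}2\sum_jq_j^2\Big).
\]
As $|\mathcal J|\le|\operatorname{supp}\chi|\,w^{-d}$, the exponent is at most $Cn^2v^4w^d=C\tau^{(p-2)d}$ by \eqref{eq:scales}, and this tends to $0$ because $p>2$. Apply \eqref{eq:chi}.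
\end{proof}

\subsection{The risk at bandwidths of order $\tau$}
For a density $f\in C_c^\infty$ and $a\ge0$ define
\begin{equation}\label{eq:Lambda}
\Lambda_{f,a}(t)=\int\mathbf E\,\big|t^r\mathcal Bf(x)+t^{-d/2}\sqrt{Rf(x)}\,N+a\chi(x)\xi\big|\,dx,\qquad t>0 .
\end{equation}

\begin{lemma}\label{lem:asymp}
Let $0<t_1\le t_2<\infty$. Uniformly in $t\in[t_1,t_2]$ and in $\omega$,
\[
v^{-1}L_n(t\tau;f_\circ)\to\Lambda_{f_\circ,0}(t),\qquad v^{-1}L_n(t\tau;f_\omega)\to\Lambda_{f_\circ,A}(t).
\]
\end{lemma}

\begin{proof}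
Let $h=t\tau$, $f\in\mathcal F_n$, and let $n$ be so large that $h\le1$ and $f\le2F$. Then $f_{nh}$ and $f$ vanish off the fixed compact set $Q_1=\{x:\operatorname{dist}(x,Q)\le\rho\}$. All $o(\cdot)$ terms are uniform in $x$, $t\in[t_1,t_2]$ and $\omega$. Put
\[
Y_i=K_h(x-X_i)-K_h*f(x),\qquad\sigma^2=\sigma^2(x)=\mathbf E\,Y_1^2,\qquad b=b(x)=K_h*f(x)-f(x),
\]
so that $f_{nh}(x)-f(x)=b+\frac1n\sum_iY_i$.

\emph{Normal approximation.} We need an error $o(v)$ that is uniform in $x$, including points where $f$, and hence $\sigma$, is small; Lindeberg's replacement method gives this without any lower bound on $\sigma$. Both terms of $Y_i$ lie in $[0,\|K\|_\infty h^{-d}]$, so $|Y_i|\le\|K\|_\infty h^{-d}$. Also $\sigma^2\le\int K_h^2(x-y)f(y)\,dy\le2FRh^{-d}$. Hence $\sigma^3\le\mathbf E|Y_1|^3\le\|K\|_\infty h^{-d}\sigma^2\le Ch^{-2d}$. The method needs a smooth test function. For $\gamma>0$ let $\phi_\gamma(z)=G_0(z,\gamma)=\mathbf E|z+\gamma N|$. Then $0\le\phi_\gamma(z)-|z|\le\gamma$, and by \eqref{eq:Gder}, $\phi_\gamma'''(z)=2\gamma^{-2}\varphi'(z/\gamma)$,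 so $|\phi_\gamma'''|\le2\gamma^{-2}\sup_y|y|\varphi(y)=2\varphi(1)\gamma^{-2}\le\gamma^{-2}$. Let $N_1,\dots,N_n$ be independent standard normal variables and $S_i=b+\frac1n\sum_{k<i}\sigma N_k+\frac1n\sum_{k>i}Y_k$. Then
\[
\mathbf E\phi_\gamma\Big(b+\frac1n\sum_iY_i\Big)-\mathbf E\phi_\gamma\Big(b+\frac\sigma{\sqrt n}N\Big)=\sum_{i=1}^n\mathbf E\Big[\phi_\gamma\Big(S_i+\frac{Y_i}n\Big)-\phi_\gamma\Big(S_i+\frac{\sigma N_i}n\Big)\Big].
\]
Expand both terms of the $i$th bracket at $S_i$. The variables $Y_i$ and $\sigma N_i$ are independent of $S_i$ and have the same first two moments, so only the third-order remainders survive, and the sum is at most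
\[
n\cdot\frac{\gamma^{-2}}6\cdot\frac{\mathbf E|Y_1|^3+\sigma^3\mathbf E|N|^3}{n^3}\le\frac{C\gamma^{-2}}{(nh^d)^2}=C\gamma^{-2}t^{-2d}v^4
\]
in absolute value. With $\gamma=v^{4/3}$ both this bound and the cost of smoothing are $O(v^{4/3})$, so
\begin{equation}\label{eq:lindeberg}
\mathbf E|f_{nh}(x)-f(x)|=\mathbf E\Big|b+\frac{\sigma}{\sqrt n}N\Big|+o(v).
\end{equation}

\emph{Noise level.} Since $(nh^d)^{-1}=v^2t^{-d}$,
\[
\frac{\sigma}{\sqrt n}=vt^{-d/2}\Big(\int K^2(u)f(x-hu)\,du-h^d\,(K_h*f(x))^2\Big)^{1/2}.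
\]
Now $f_\circ$ is Lipschitz, $\|f-f_\circ\|_\infty\le Cv$ and $K_h*f\le2F$, so the bracket is $Rf_\circ(x)+o(1)$. With $|\sqrt a-\sqrt{a'}|\le\sqrt{|a-a'|}$ we get $\sigma/\sqrt n=vt^{-d/2}\sqrt{Rf_\circ(x)}+o(v)$.

\emph{Bias.} By Lemma~\ref{lem:bias}, $K_h*f_\circ-f_\circ=vt^rB+o(v)$. For $f_\omega$ there is the further term $K_h*P_\omega-P_\omega$. As $\int\psi_j=0$, $K_h$ is $\ell h^{-d-1}$-Lipschitz and $C_j$ has diameter $\sqrt d\,w$,
\[
|K_h*\psi_j(x)|=\Big|\int_{C_j}\big(K_h(x-y)-K_h(x-wj)\big)\psi_j(y)\,dy\Big|\le\ell h^{-d-1}\sqrt d\,w\cdot w^d .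
\]
This term vanishes unless $C_j$ meets the ball of radius $\rho h$ about $x$. Such a cell lies in the ball of radius $(\rho+1)h$ once $\sqrt d\,w\le h$, so there are at most $(2(\rho+1)h/w)^d$ of them. Hence $\|K_h*P_\omega\|_\infty\le Cvw/h=o(v)$, and $b=vt^rB-P_\omega+o(v)$.

\emph{Averaging over cells.} Let $\Psi_t(x,y)=\mathbf E|t^rB(x)+t^{-d/2}\sqrt{Rf_\circ(x)}\,N+y|$. The right side of \eqref{eq:lindeberg} changes by at most $|b-b'|+|\sigma-\sigma'|/\sqrt n$ when $(b,\sigma)$ is replaced by $(b',\sigma')$. Integrating over $Q_1$, and noting that the integrands below vanish off $Q$, we obtain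
\[
v^{-1}L_n(h;f_\circ)=\int\Psi_t(x,0)\,dx+o(1),\qquad v^{-1}L_n(h;f_\omega)=\int\Psi_t\big(x,-v^{-1}P_\omega(x)\big)\,dx+o(1).
\]
The first integral is $\Lambda_{f_\circ,0}(t)$. For the second, $\Psi_t$ is $1$-Lipschitz in $y$, and
\[
|\Psi_t(x,y)-\Psi_t(x',y)|\le t_2^r|B(x)-B(x')|+t_1^{-d/2}\sqrt R\,|f_\circ(x)-f_\circ(x')|^{1/2},
\]
which is $o(1)$ for $x,x'$ in one cell, uniformly in $y$. Also $|\chi-\chi_j|\le Cw$ on $C_j$. For $j\in\mathcal J$, freeze the first argument at the corner $wj$, substitute $x=w(j+U)$, use the symmetry of $\xi$ to remove the sign $-\omega_j$, and unfreeze: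
\[
\int_{C_j}\Psi_t\big(x,-A\omega_j\chi_j\psi_j(x)\big)\,dx=|C_j|\,\mathbf E\Psi_t(wj,A\chi_j\xi)+o(|C_j|)=\int_{C_j}\mathbf E\Psi_t(x,A\chi(x)\xi)\,dx+o(|C_j|).
\]
For $j\notin\mathcal J$ we have $P_\omega=0$ and $0\le\chi\le Cw$ on $C_j$, so $\int_{C_j}\Psi_t(x,0)\,dx$ also equals the last expression. The cells that meet $Q$ have bounded total measure, and summing over them gives $\int\mathbf E\Psi_t(x,A\chi(x)\xi)\,dx+o(1)=\Lambda_{f_\circ,A}(t)+o(1)$.
\end{proof}

\subsection{The risk at other bandwidths}
A data-based bandwidth need not be of order $\tau$. Bandwidths much larger than $\tau$ lose through the bias, and much smaller ones lose through the noise.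

\begin{lemma}\label{lem:extreme}
Let $\bar h>0$ and $C_0<\infty$. There are $0<t_1<t_2$ such that for all large $n$, all $f\in\mathcal F_n$ and all $h\in(0,\bar h]\setminus[t_1\tau,t_2\tau]$ we have $L_n(h;f)\ge C_0v$.
\end{lemma}

\begin{proof}
\emph{Large $h$.} The function $\beta(h)=\|K_h*f_\circ-f_\circ\|_1$ is continuous and positive by Lemmas~\ref{lem:hcont} and \ref{lem:positive}. By Lemma~\ref{lem:bias}, $h^{-r}\beta(h)\to\|B\|_1>0$ as $h\to0$, the functions involved being supported in $Q_1$ for $h\le1$. So $\beta(h)\ge c_1h^r$ on $(0,\bar h]$ with $c_1>0$. For $t_2\tau\le h\le\bar h$, Lemmas~\ref{lem:positive} and \ref{lem:admissible} and $\|K_h*P_\omega\|_1\le\|P_\omega\|_1$ give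
\[
L_n(h;f)\ge\|K_h*f-f\|_1\ge\beta(h)-2Av\|\chi\|_1\ge v\,(c_1t_2^r-2A\|\chi\|_1),
\]
which is at least $C_0v$ if $t_2$ is large.

\emph{Small $h$.} Here $nh^d$ need not be large, so the normal approximation is not available and we use a moment inequality instead. Choose a ball $Q_0$ of radius $a>0$ and $\kappa_1>0$ with $f_\circ\ge\kappa_1$ on the concentric ball of radius $2a$. Let $\kappa_2=R\kappa_1/4$ and choose $h_0$ with $\rho h_0\le a$ and $\kappa_2h_0^{-d}\ge4F^2$. Let $x\in Q_0$, $h\le h_0$, and let $Y_i,\sigma$ be as in the previous proof. Since $\frac12f_\circ\le f\le2F$,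
\[
\sigma^2=h^{-d}\int K^2(u)f(x-hu)\,du-(K_h*f(x))^2\ge2\kappa_2h^{-d}-4F^2\ge\kappa_2h^{-d}.
\]
Let $V=\sum_iY_i$ and $z=n\sigma^2$. Then $\mathbf EV^2=z$ and $\mathbf EV^4=n\mathbf EY_1^4+3n(n-1)\sigma^4\le z\,(\|K\|_\infty^2h^{-2d}+3z)$. H\"older's inequality $\mathbf EV^2=\mathbf E|V|^{2/3}|V|^{4/3}\le(\mathbf E|V|)^{2/3}(\mathbf EV^4)^{1/3}$ gives $\mathbf E|V|\ge z\,(\|K\|_\infty^2h^{-2d}+3z)^{-1/2}$. The right side increases with $z$, and $z\ge\kappa_2nh^{-d}$, so
\[
\mathbf E|f_{nh}(x)-K_h*f(x)|=\frac1n\mathbf E|V|\ge\frac{\kappa_2}{(\|K\|_\infty^2+3\kappa_2nh^d)^{1/2}}\ge c_2\min\{1,(nh^d)^{-1/2}\}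
\]
with $c_2=\kappa_2(\|K\|_\infty^2+3\kappa_2)^{-1/2}$. For any integrable $X$ and real $y$, $\mathbf E|X-\mathbf EX|\le\mathbf E|X-y|+|y-\mathbf EX|\le2\mathbf E|X-y|$. Taking $X=f_{nh}(x)$, $y=f(x)$ and integrating over $Q_0$, we get for $h\le t_1\tau\le h_0$
\[
L_n(h;f)\ge\tfrac12c_2|Q_0|\min\{1,(nh^d)^{-1/2}\}\ge\tfrac12c_2|Q_0|\min\{1,vt_1^{-d/2}\}.
\]
This is at least $C_0v$ if $t_1$ is small and $n$ is large.
\end{proof}

\section{The coarse oscillation}\label{sec:coarse}

Let $g\in C_c^\infty(\mathbb R^d)$ be a density and $S=\int\sqrt g\in(0,\infty)$. We look for a smooth density near $g$ for which the functional \eqref{eq:Lambda} is, after rescaling, close to $S\,\Gamma_\alpha$. A wave of frequency $M$ and amplitude $M^{-r/2}$ is small in $[\,\cdot\,]_s$ for $s<r/2$, while $\mathcal B$ amplifies it to size $M^{r/2}$, so that it dominates the bias of $g$. Its envelope should be $\sqrt g$, to match the noise. But $\sqrt g$ need not be smooth, and near the boundary of the support $\sqrt g$ is much larger than $g$, so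 that positivity would fail. We therefore choose
\[
0\le\chi\in C_c^\infty,\qquad\operatorname{supp}\chi\subset\{g>0\},\qquad\|\chi-\sqrt g\|_1\le\varepsilon S .
\]
Such a $\chi$ is obtained by mollifying $(\sqrt g-a)_+$ for small $a>0$: this function is continuous, is supported in the compact subset $\{g\ge a^2\}$ of $\{g>0\}$, and is within $a|\operatorname{supp}g|$ of $\sqrt g$ in $L^1$. Let $2\kappa=\min_{\operatorname{supp}\chi}g>0$. If $r=1$, let $e=\mu/|\mu|$ and $q=|\mu|$; if $r=2$, let $e$ be the first coordinate vector and $q=\frac12e^T\Sigma e$. In both cases $q>0$. For $M\ge1$ put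
\[
g_M(x)=\frac{g(x)+M^{-r/2}\chi(x)\sin(Me\cdot x)}{z_M},\qquad z_M=1+M^{-r/2}\int\chi(x)\sin(Me\cdot x)\,dx\to1,
\]
\[
\beta_M=qM^{r/2},\qquad\lambda_M=(\sqrt R/\beta_M)^{1/(r+d/2)},\qquad\theta_M=\lambda_M^r\beta_M=\lambda_M^{-d/2}\sqrt R .
\]
The unit $\lambda_M$ of bandwidth is the one that makes the coefficients of bias and noise equal.

\begin{lemma}\label{lem:coarse}
Let $0<s<r/2$. As $M\to\infty$, $\|g_M-g\|_\infty+[g_M-g]_s\to0$. For all large $M$, $g_M$ is a $C_c^\infty$ density supported in $\operatorname{supp}g$ with $g_M\ge\kappa$ on $\operatorname{supp}\chi$, and for all $u>0$ and $\alpha\in\{0,\alpha^*\}$,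
\begin{equation}\label{eq:sandwich}
(1-12\varepsilon)\,\theta_MS\,\Gamma_\alpha(u)\le\Lambda_{g_M,\theta_M\alpha}(\lambda_Mu)\le(1+12\varepsilon)\,\theta_MS\,\Gamma_\alpha(u).
\end{equation}
\end{lemma}

\begin{proof}
We have $g_M-g=(z_M^{-1}-1)g+z_M^{-1}M^{-r/2}\chi\sin(Me\cdot x)$. The function $\chi\sin(Me\cdot x)$ is bounded with Lipschitz constant $O(M)$, so by \eqref{eq:interp} the left side has norm and seminorm $O(|z_M-1|+M^{s-r/2})$. Off $\operatorname{supp}\chi$ we have $g_M=g/z_M\ge0$, and on $\operatorname{supp}\chi$ we have $g_M\ge2\kappa-\|g_M-g\|_\infty\ge\kappa$ for large $M$.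

Let $W_M=-\cos(Me\cdot x)$ if $r=1$ and $W_M=-\sin(Me\cdot x)$ if $r=2$. In $\mathcal B(\chi\sin(Me\cdot x))$ the term in which all derivatives fall on the sine is $qM^r\chi W_M$, and the other terms are $O(M^{r-1})$. Thus $z_M\mathcal Bg_M=\mathcal Bg+M^{-r/2}(qM^r\chi W_M+O(M^{r-1}))$, that is,
\[
\mathcal Bg_M=\beta_M(\chi W_M+\eta_M),\qquad\operatorname{supp}\eta_M\subset\operatorname{supp}g,\qquad\|\eta_M\|_\infty=O(|z_M-1|+M^{-r/2}+M^{-1})\to0 .
\]
By the choice of $\lambda_M$ and $\theta_M$,
\[
\theta_M^{-1}\Lambda_{g_M,\theta_M\alpha}(\lambda_Mu)=\int\mathbf E\,\big|u^r(\chi W_M+\eta_M)+u^{-d/2}\sqrt{g_M}\,N+\alpha\chi\xi\big|\,dx .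
\]
We make four replacements in the integrand and bound their costs by the triangle inequality, for large $M$.
\begin{itemize}
\item Dropping $\eta_M$ costs at most $u^r\|\eta_M\|_1\le\varepsilon Su^r$.
\item Replacing $\chi W_M$ by $\sqrt g\,W_M$ costs at most $u^r\|\chi-\sqrt g\|_1\le\varepsilon Su^r$.
\item Replacing $\sqrt{g_M}$ by $\sqrt g$ costs at most $u^{-d/2}|\operatorname{supp}g|\,\|g_M-g\|_\infty^{1/2}\le\varepsilon Su^{-d/2}$.
\item Replacing $\chi\xi$ by $\sqrt g\operatorname{sgn}\xi$ costs at most $2\varepsilon S\alpha$, by \eqref{eq:xi} and the bound $|\chi\xi-\sqrt g\operatorname{sgn}\xi|\le|\chi-\sqrt g|+\sqrt g\,(1-|\xi|)$.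
\end{itemize}
Since $\operatorname{sgn}\xi$ has the law of $\zeta$, what remains is $\int\sqrt g\,k(W_M)\,dx$ with $k(y)=G_\alpha(u^ry,u^{-d/2})$, to be compared with $S\,\Gamma_\alpha(u)=S\,\mathbf Ek(\cos\Theta)$. The comparison must be uniform in $u$. Write $k(y)=k(0)+u^rl(y)$; then $l$ belongs to the set $\mathcal K$ of $1$-Lipschitz functions on $[-1,1]$ that vanish at $0$, and the difference to be bounded is $u^r\epsilon_M(l)$, where
\[
\epsilon_M(l)=\int\sqrt g\;l(W_M)\,dx-S\,\mathbf E\,l(\cos\Theta).
\]
Fix a continuous $l$. Then $l(W_M(x))=\pi_l(Me\cdot x)$ for a continuous $2\pi$-periodic function $\pi_l$ with mean $\mathbf E\,l(\cos\Theta)$. For a trigonometric polynomial $\pi$, the Riemann--Lebesgue lemma (the Fourier transform of $\sqrt g\in L^1$ tends to $0$ at infinity) shows that $\int\sqrt g\,\pi(Me\cdot x)\,dx$ tends to $S$ times the mean of $\pi$. Such polynomials approximate $\pi_l$ uniformly, so $\epsilon_M(l)\to0$. Further, $|\epsilon_M(l)-\epsilon_M(l')|\le2S\|l-l'\|_\infty$, and $\mathcal K$ is compact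 in the supremum norm by the Arzel\`a--Ascoli theorem; covering $\mathcal K$ by finitely many small balls gives $\sup_{\mathcal K}|\epsilon_M|\le\varepsilon S$ for large $M$. The total error is at most $3\varepsilon S(u^r+u^{-d/2}+\alpha)\le12\varepsilon S\,\Gamma_\alpha(u)$ by Lemma~\ref{lem:Gamma}(a).
\end{proof}

\section{A loss at one sample size}\label{sec:onen}

\begin{proposition}\label{prop:one}
Let $H$ be a data-based bandwidth, $g\in C_c^\infty(\mathbb R^d)$ a density, $0<s<r/2$, $\delta>0$ and $n_0\in\mathbb N$. There are $n\ge n_0$ and a Lipschitz density $f'$ with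
\[
\operatorname{supp}f'\subset\operatorname{supp}g,\qquad\|f'-g\|_\infty+[f'-g]_s\le\delta,\qquad\mathcal L_n^H(f')>(1+c)\,\mathcal L_n^*(f').
\]
\end{proposition}

\begin{proof}
Take $\chi,\kappa,S$ as in Section~\ref{sec:coarse} and fix $M$ so large that the conclusions of Lemma~\ref{lem:coarse} hold and $\|g_M-g\|_\infty+[g_M-g]_s\le\delta/2$. Write $\lambda=\lambda_M$ and $\theta=\theta_M$. Apply Section~\ref{sec:fine} with $f_\circ=g_M$, $A=\theta\alpha^*$ and an exponent $p$ with $2<p<r/s$, which exists because $s<r/2$. By Lemma~\ref{lem:admissible}, for large $n$ all members of $\mathcal F_n$ are Lipschitz densities supported in $\operatorname{supp}g$, bounded by $2F$, and within $\delta$ of $g$ in $\|\cdot\|_\infty+[\,\cdot\,]_s$. It remains to find one on which $H$ loses. Below, $(f,\alpha)$ is either $(f_\circ,0)$ or $(f_\omega,\alpha^*)$ for some $\omega$, and ``large $n$'' and $o(1)$ are uniform in $\omega$.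

\emph{Upper bound for the best deterministic risk.} Let $u_\alpha$ minimize $\Gamma_\alpha$. Lemma~\ref{lem:asymp} at $t=\lambda u_\alpha$ and \eqref{eq:sandwich} give, for large $n$,
\begin{equation}\label{eq:upper}
\mathcal L_n^*(f)\le L_n(\lambda u_\alpha\tau;f)\le(1+13\varepsilon)\,v\theta Sm_\alpha .
\end{equation}

\emph{Lower bound for the risk of $H$.} Let $\hat u=H/(\lambda\tau)$, a function of the sample that does not depend on which $f\in\mathcal F_n$ is true. Take $\bar h$ and $I_n$ from Lemma~\ref{lem:conc} with $Q=\operatorname{supp}f_\circ$ and $F'=2F$, and take $t_1,t_2$ from Lemma~\ref{lem:extreme} with $C_0=5\theta S\max\{m_0,m_{\alpha^*}\}$. By Lemma~\ref{lem:conc}(ii), the event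
\[
\mathcal E_f=\Big\{\sup_{h\in I_n}|J_n(h;f)-L_n(h;f)|\le\tfrac\varepsilon2\,v\theta Sm_\alpha\Big\}
\]
has $\mathbf P_f$-probability $1-o(1)$. We claim that on $\mathcal E_f$, for large $n$,
\begin{equation}\label{eq:lower}
J_n(H;f)\ge(1-13\varepsilon)\,v\theta Sm_\alpha\,Z_\alpha(\hat u).
\end{equation}
If $H\in I_n\cap[t_1\tau,t_2\tau]$, apply Lemma~\ref{lem:asymp} at $t=H/\tau=\lambda\hat u$, with $n$ so large that the error is at most $\frac\varepsilon2\theta Sm_\alpha$ for all $t\in[t_1,t_2]$; with \eqref{eq:sandwich} and $m_\alpha\le\Gamma_\alpha(\hat u)$,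
\[
J_n(H;f)\ge v\big(\Lambda_{f_\circ,\theta\alpha}(\lambda\hat u)-\varepsilon\theta Sm_\alpha\big)\ge(1-13\varepsilon)\,v\theta S\,\Gamma_\alpha(\hat u).
\]
If $H\in I_n\setminus[t_1\tau,t_2\tau]$, then $J_n(H;f)\ge C_0v-\frac\varepsilon2v\theta Sm_\alpha\ge4v\theta Sm_\alpha$ by Lemma~\ref{lem:extreme}. If $H\notin I_n$, then $J_n(H;f)\ge\frac12\ge4v\theta Sm_\alpha$ by Lemma~\ref{lem:conc}(i). As $Z_\alpha\le\Gamma_\alpha/m_\alpha$ and $Z_\alpha\le4$, \eqref{eq:lower} holds in all three cases.

\emph{Comparison.} Take expectations in \eqref{eq:lower}, using $\mathbf E_f[Z_\alpha(\hat u)\mathbf 1_{\mathcal E_f}]\ge\mathbf E_fZ_\alpha(\hat u)-4\mathbf P_f(\mathcal E_f^c)$, and divide by \eqref{eq:upper}; recall that $\mathcal L_n^*(f)>0$. For $f_\circ$, and for the average over $\omega$, this gives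
\[
\frac{\mathcal L_n^H(f_\circ)}{\mathcal L_n^*(f_\circ)}\ge\frac{1-13\varepsilon}{1+13\varepsilon}\,\mathbf E_{f_\circ}Z_0(\hat u)-o(1),\qquad
\mathbf E_\omega\frac{\mathcal L_n^H(f_\omega)}{\mathcal L_n^*(f_\omega)}\ge\frac{1-13\varepsilon}{1+13\varepsilon}\,\mathbf E_{\mathrm{mix}}Z_{\alpha^*}(\hat u)-o(1).
\]
Since $0\le Z_{\alpha^*}\le4$, Lemma~\ref{lem:hidden} allows us to replace $\mathbf E_{\mathrm{mix}}$ by $\mathbf E_{f_\circ}$ at a cost $o(1)$. Both expectations are then taken under the same law, and \eqref{eq:gap} applies for each value of $\hat u$. By \eqref{eq:gap} and \eqref{eq:eps}, the mean of the two left sides is at least $1+\frac32c-o(1)$, which exceeds $1+c$ for large $n$. So for every large $n$, either $f_\circ$ or some $f_\omega$ has ratio greater than $1+c$.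
\end{proof}

\section{Infinitely many sample sizes}\label{sec:proofs}

Fix $H$ and recall $D_n(f)=\mathcal L_n^H(f)-(1+c)\mathcal L_n^*(f)$ from Lemma~\ref{lem:stable}. Since $\mathcal L_n^*(f)>0$, a density with $D_n(f)>0$ for infinitely many $n$ satisfies \eqref{eq:main}.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Proposition~\ref{prop:one} takes a smooth density and returns a Lipschitz one, so each step of the iteration ends with a mollification. Let $s_k=\frac r2\big(1-\frac1{k+1}\big)\in(0,r/2)$. Let $p_0\in C_c^\infty$ be any density, $Q$ the closed $1$-neighborhood of its support, and $n_0=0$. We construct densities $p_k\in C_c^\infty$, with $p_k$ supported in the closed $2^{-k}$-neighborhood of $\operatorname{supp}p_{k-1}$ and hence in $Q$, integers $n_1<n_2<\cdots$ and numbers $\nu_k\in(0,1]$, such that for $k\ge1$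
\begin{equation}\label{eq:iter}
\|p_k-p_{k-1}\|_\infty+[p_k-p_{k-1}]_{s_k}\le2^{-k},\qquad\|p_k-p_{k-1}\|_1\le2^{-k}\min\{1,\nu_1,\dots,\nu_{k-1}\},
\end{equation}
and $D_{n_k}(f)>0$ for every density $f$ with $\|f-p_k\|_1\le\nu_k$.

Suppose the objects of index less than $k$ are given, and let $\delta_k=2^{-k-1}\min\{1,\nu_1,\dots,\nu_{k-1}\}/(1+|Q|)$. Proposition~\ref{prop:one} gives $n_k>n_{k-1}$ and a Lipschitz density $f'$ supported in $\operatorname{supp}p_{k-1}$ with $\|f'-p_{k-1}\|_\infty+[f'-p_{k-1}]_{s_k}\le\delta_k$ and $D_{n_k}(f')>0$. Let $p_k$ be the convolution of $f'$ with a smooth density supported in the ball of radius $a\le2^{-k}$ about $0$. Then $\|p_k-f'\|_\infty\le a\operatorname{Lip}(f')$ and $\operatorname{Lip}(p_k-f')\le2\operatorname{Lip}(f')$, so by \eqref{eq:interp}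
\[
[p_k-f']_{s_k}\le2\,(a\operatorname{Lip}(f'))^{1-s_k}(2\operatorname{Lip}(f'))^{s_k}\to0\qquad(a\to0).
\]
Also $\|p_k-f'\|_1\le|Q|\,\|p_k-f'\|_\infty\to0$. For small $a$ we thus have $\|p_k-f'\|_\infty+[p_k-f']_{s_k}\le\delta_k$ and, by Lemma~\ref{lem:stable}, $D_{n_k}(p_k)>0$. Then $\|p_k-p_{k-1}\|_\infty+[p_k-p_{k-1}]_{s_k}\le2\delta_k$ and $\|p_k-p_{k-1}\|_1\le2\delta_k|Q|$, which gives \eqref{eq:iter}; and $\nu_k$ exists by Lemma~\ref{lem:stable}.

By \eqref{eq:iter}, $p_k$ converges uniformly and in $L^1$ to a density $f$ supported in $Q$. Let $0<s<r/2$. If $s_k\ge s$, then $[\phi]_s\le\max\{[\phi]_{s_k},2\|\phi\|_\infty\}$, as one sees by treating $|x-y|\le1$ and $|x-y|>1$ separately. So $[p_k-p_{k-1}]_s\le2^{1-k}$ for all $k>k_0(s)$, and $[f]_s\le[p_{k_0}]_s+\sum_{k>k_0}2^{1-k}<\infty$. Finally $\|f-p_j\|_1\le\sum_{k>j}2^{-k}\nu_j\le\nu_j$, so $D_{n_j}(f)>0$ for every $j\ge1$.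
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:generic}]
The set of densities is closed in $L^1$, hence a complete metric space. By Baire's theorem, a countable intersection of dense open subsets of it is dense; such an intersection is a dense $G_\delta$ set. The set $V_m=\bigcup_{n\ge m}\{f:D_n(f)>0\}$ is open by Lemma~\ref{lem:stable}. It is dense: smooth compactly supported densities $g$ are dense (truncate, normalize and mollify), and Proposition~\ref{prop:one} gives $f'\in V_m$ with $\|f'-g\|_1\le|\operatorname{supp}g|\,\delta$ for any $\delta>0$. So $\bigcap_mV_m$ is a dense $G_\delta$ set, and each of its members has $D_n(f)>0$ for infinitely many $n$. For countably many bandwidths, intersect all the corresponding sets $V_m$.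

Now let $H=H_n(X_1,\dots,X_n,\Xi)$, where $\Xi$ is a random element independent of the sample whose law $\nu$ does not depend on $f$. The bandwidth enters the argument only in Lemma~\ref{lem:stable} and in the proof of Proposition~\ref{prop:one}. There we used inequalities valid for every value of $H$, the probabilities of the events $\mathcal E_f$, which do not involve $\Xi$, and total variation distances between laws of the sample. Since $\operatorname{TV}(P\otimes\nu,P'\otimes\nu)=\operatorname{TV}(P,P')$, both proofs hold with $(X_1,\dots,X_n,\Xi)$ in place of the sample.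

Finally, $\inf_hJ_n(h;f)$ is measurable, being an infimum over rational $h$ by Lemma~\ref{lem:hcont}, and $\mathbf E_f\inf_hJ_n(h;f)\le\mathcal L_n^*(f)$. At each $n$ with $D_n(f)>0$ the numerator $\mathcal L_n^H(f)$ is positive, and the smaller denominator can only increase the ratio, with the convention $a/0=\infty$ for $a>0$.
\end{proof}

\begin{remark}[the hypotheses on the kernel]
Nonnegativity makes $f_{nh}$ a density, which gives $J_n\le2$ and Lemma~\ref{lem:positive}, and it makes $\Sigma$ positive definite, so that the bias has order exactly $h^r$ with $r\in\{1,2\}$. For a signed kernel both $\mu$ and $\Sigma$ can vanish, as for $\frac13(4K-K_2)$ with $K$ even; then $\mathcal B=0$ and the scales \eqref{eq:scales} no longer describe the bias. The Lipschitz condition gives Lemma~\ref{lem:hcont}, on which the uniform concentration rests, and the bound $\|K_h*P_\omega\|_\infty=o(v)$. Compact support is used for very small bandwidths (Lemmas~\ref{lem:positive} and \ref{lem:conc}), for the remainder in Lemma~\ref{lem:bias},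 and to localize the estimates of Lemmas~\ref{lem:hcont}, \ref{lem:asymp} and \ref{lem:extreme}. The quantities $R$, $\mu$ and $\Sigma$ enter the limiting risk only through the units $\lambda_M$ and $\theta_M$, which cancel in the ratio of risks; this is why $c$ depends on $K$ only through $r$.
\end{remark}

\begin{thebibliography}{9}

\bibitem{DL} Devroye and Lugosi (1996).

\bibitem{USF} \emph{Universal smoothing factor selection in density estimation: theory and practice}, \texttt{http://luc.devroye.org/devroye-universalsmoothing.pdf}.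

\end{thebibliography}
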